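\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{problem}[theorem]{Problem}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Connected topological rings as open images of connected strongly $\sigma$-discrete rings}


\begin{abstract}
A space is strongly $\sigma$-discrete if it is a union of countably many closed discrete subspaces. We prove that every connected topological ring $R$ is the image of a connected strongly $\sigma$-discrete topological ring $S$ under an open continuous ring homomorphism. If $R\neq\{0\}$, one can also arrange that $S$ has the same cardinality as $R$, inherits commutativity and the existence of an identity from $R$, and maps continuously and injectively into a countable product of Banach algebras. The ring $S$ is a free ring on a suitable connected space, with one point of the space read as zero. Its topology comes from the homomorphism onto $R$ and from homomorphisms into $\ell^1$-algebras of free monoids; these send a letter to a combination of generators whose coefficients are the values, at that letter, of disjointly supported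 Lipschitz functions.
\end{abstract}

\section{The question and the answer}

All spaces are assumed to be Tychonoff (completely regular and $T_1$); in particular, all topological rings are Tychonoff. Rings are associative, but need be neither commutative nor unital, and a ring homomorphism preserves addition and multiplication, but not necessarily an identity. We work in ZFC and write $\mathbb N=\omega=\{0,1,2,\dots\}$, $I=[0,1]$, and $\mathfrak c=|\mathbb R|$, regarded as an initial ordinal.

A subset $D$ of a space $Z$ is \emph{closed discrete} if every point $z\in Z$ has a neighborhood $O$ with $O\cap D\subset\{z\}$; equivalently, if all subsets of $D$ are closed in $Z$. Finite unions of closed discrete sets are closed discrete. The space $Z$ is \emph{strongly $\sigma$-discrete} if it is the union of countably many closed discrete subspaces, and \emph{submetrizable} if it carries a continuous metric, that is, a metric that is continuous as a function on $Z\times Z$.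

Every countable space is strongly $\sigma$-discrete, and so is every discrete space. For connected spaces the property is much more demanding.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] A connected space with more than one point has at least $\mathfrak c$ points.
\item[(b)] Every compact subset of a strongly $\sigma$-discrete space is countable.
\item[(c)] A strongly $\sigma$-discrete space contains no nonconstant path.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The space is Tychonoff, so it has a nonconstant continuous real function, whose image contains a nondegenerate interval. (b) A compact set meets each of the countably many closed discrete pieces in a compact discrete set, which is finite. (c) The image of a nonconstant path is compact and connected with more than one point. By (a) it is uncountable, which contradicts (b).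
\end{proof}

In particular $\mathbb R$ is not strongly $\sigma$-discrete. A connected strongly $\sigma$-discrete space with more than one point must be large, by (a), while its compact subsets are small, by (b). Can one nevertheless unfold a given connected ring, by an open homomorphism, into a connected ring of this kind? For groups it is known that one can: every connected topological group is a quotient of a connected strongly $\sigma$-discrete (even submetrizable) topological group. The following problem is posed in \cite{SCT}.

\begin{problem}\label{prob}
Let $R$ be a connected topological ring. Does there exist a connected strongly $\sigma$-discrete topological ring $S$ which admits an open continuous ring homomorphism $f:S\to R$?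
\end{problem}

Such an $f$ is automatically onto: its image is an open subgroup of the connected additive group of $R$, and open subgroups are closed. The result for groups suggests a positive answer, and this answer is correct.

\begin{theorem}\label{thm:A}
Every connected topological ring $R$ admits an open continuous surjective ring homomorphism $f:S\to R$ with $S$ a connected strongly $\sigma$-discrete topological ring.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $R\neq\{0\}$ be a connected topological ring. Then $S$ and $f$ in Theorem~\ref{thm:A} can be chosen so that moreover:
\begin{enumerate}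
\item[(1)] $S$ has a continuous injective ring homomorphism into a Fr\'echet algebra, namely a countable product of Banach algebras; so $S$ has a coarser metrizable ring topology.
\item[(2)] $|S|=|R|$, the least possible cardinality.
\item[(3)] If $R$ is commutative, then $S$ is commutative.
\item[(4)] If $R$ has an identity, then $S$ has an identity and $f(1)=1$.
\end{enumerate}
If $R$ is an arbitrary, not necessarily connected, topological ring, then it is an open continuous homomorphic image of a strongly $\sigma$-discrete topological ring with properties \textup{(1)}, \textup{(3)} and \textup{(4)} (for \textup{(4)} assume $R\neq\{0\}$).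
\end{theorem}

Since continuous images of connected spaces are connected, connectedness of $R$ is exactly the condition needed for a connected $S$.

\begin{remark}\label{rem:limits}
By Lemma~\ref{lem:basic}(c), ``connected'' cannot be strengthened to ``path-connected'' when $R\ne\{0\}$, even if $R$ itself is path-connected, as $\mathbb R$ is. Likewise $S$ can never be a nonzero real topological algebra, since $t\mapsto tv$ would be a nonconstant path for $v\neq0$.
\end{remark}

\section{The idea of the proof}\label{sec:idea}

The proof has two parts. The first is purely topological. We construct a connected, strongly $\sigma$-discrete, submetrizable space $X$ with a continuous map $p$ onto $R$ that is open on a suitable subspace of $X$. The second part takes the free ring $S$ on $X$, with one point $*$ of $p^{-1}(0)$ read as zero, and finds a ring topology for it. Two requirements pull in opposite directions. The topology must be coarse enough that the natural map $X\to S$ is continuous, which makes $S$ connected. It must be fine enough that $S$ is strongly $\sigma$-discrete. The device that reconciles them can be seen with two letters.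

\begin{example}\label{ex:two}
Let $d$ be a continuous pseudometric on a space $Z$, and let $*,x,y\in Z$ be pairwise at $d$-distance at least $2$. The tent functions
\[
\varphi_1(z)=\max(0,1-d(z,x)),\qquad \varphi_2(z)=\max(0,1-d(z,y))
\]
are never both positive, as otherwise $d(x,y)<2$; and both vanish at $*$. Let $\ell^1$ denote the Banach algebra of absolutely summable real combinations of words in two noncommuting letters $t_1,t_2$, and put $N(z)=\varphi_1(z)t_1+\varphi_2(z)t_2\in\ell^1$. Since $N(*)=0$, this assignment extends to a homomorphism $\pi$ from the free ring on $Z\setminus\{*\}$ to $\ell^1$, with $*$ read as zero. Here $N(x)=t_1$ and $N(y)=t_2$, so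
\[
\pi(2xy-yx)=2t_1t_2-t_2t_1,\qquad \|\pi(2xy-yx)\|=3 .
\]
In general $\pi$ merely renames the letters of any integer combination of words in $x$ and $y$; if the combination is not $0$, then its image has norm at least $1$. On the other hand, if $d(z,x)=\delta<1$, then $N(z)=(1-\delta)t_1$, and $\pi(xy-zy)=\delta\,t_1t_2$ is small when $z$ is close to $x$. So $\pi$ is discrete on integer combinations of words in fixed separated letters, yet it varies continuously when a letter moves.
\end{example}

For $l$ letters one uses $l$ tents. They have disjoint supports, so $\|N(z)\|\le1$ whatever $l$ is, and all these homomorphisms can be collected into a single one for each $d$.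

In a strongly $\sigma$-discrete $S$ the elements $h$ of one piece must stay away from any given $g$ (except $g$ itself). To detect $h-g\neq0$ as in the example, we want the letters of $h$ and of $g$, together with $*$, to be $2$-separated by a pseudometric $d$ that does not depend on $h$. Two things could go wrong. First, letters of $h$ could be close to one another or to $*$: for instance $\|\pi(x-z)\|$ is small when $x$ and $z$ are $d$-close. We exclude this by means of a continuous metric $\rho$ on $X$, admitting to the $N$th piece only those $h$ whose letters, together with $*$, are $1/N$-separated by $\rho$. This is where submetrizability of $X$ is used. Second, letters of $h$ could be close to letters of $g$. We exclude this by admitting to the $N$th piece only letters from a closed discrete set $X_N$, which can be kept away from the finitely many letters of $g$ by continuous functions.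

Sections \ref{sec:X0}--\ref{sec:X} build $X$: first a strongly $\sigma$-discrete open preimage $X_0$ of $R$, then a connected ``bridge'' $J$, and finally the space obtained by joining points in the same fiber of $X_0\to R$ by copies of $J$. A clopen set then cannot split a fiber, and connectedness of $R$ does the rest. Section~\ref{sec:ring} carries out the second part.

\section{A strongly \texorpdfstring{$\sigma$}{sigma}-discrete open preimage of \texorpdfstring{$R$}{R}}\label{sec:X0}

The set $R$ with the discrete topology is strongly $\sigma$-discrete, but its identity map onto $R$ is not open unless $R$ is discrete. For openness, every neighborhood of a point over $y$ must contain points over all values near $y$. We add such points in a tree, with integer labels that keep the levels discrete.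

Let $X_0$ be the set of nonempty finite sequences $s=((y_0,m_0),\dots,(y_n,m_n))$ with values $y_i\in R$ and labels $m_i\in\mathbb N$. Put $p_0(s)=y_n$. For an open $U\ni p_0(s)$ in $R$ and $k\in\mathbb N$ let $N(s,U,k)$ be the set of all sequences that extend $s$ (including $s$ itself) and whose additional entries all lie in $U\times\{k,k+1,\dots\}$.

\begin{proposition}\label{prop:X0}
Let $R$ be a topological ring. The sets $N(s,U,k)$ form a base of a Tychonoff topology on $X_0$, and:
\begin{enumerate}
\item[(a)] the map $p_0:X_0\to R$ is a continuous open surjection;
\item[(b)] for $n\ge1$ the set $X_{0,n}$ of all sequences whose labels are all $\le n$ is closed discrete; these sets increase and cover $X_0$;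
\item[(c)] $X_0$ has a continuous metric $\rho_0\le1$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{Base.} If $v\in N(s,U,k)\cap N(s',U',k')$, then $p_0(v)\in U\cap U'$, and $N(v,U\cap U',\max(k,k'))$ is contained in $N(s,U,k)\cap N(s',U',k')$.

\emph{The sets $N(s,U,k)$ are closed.} Let $v\notin N(s,U,k)$. If $v$ is a proper initial segment of $s$, let $m$ be the label of the first entry of $s$ after $v$. In a proper extension of $v$ that belongs to $N(v,R,m+1)$ the first entry after $v$ has label at least $m+1$; hence $N(v,R,m+1)$ contains no extension of $s$. If $v$ properly extends $s$, then some additional entry of $v$ is not in $U\times\{k,k+1,\dots\}$, so no extension of $v$ is in $N(s,U,k)$. If $v$ and $s$ are incomparable, then no extension of $v$ extends $s$. In each case $v$ has a neighborhood disjoint from $N(s,U,k)$.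

So the base consists of clopen sets. Moreover $\bigcap_kN(s,R,k)=\{s\}$, because any additional entry has a finite label. Thus $X_0$ is $T_1$ with a base of clopen sets, hence Tychonoff.

(a) We have $p_0(N(s,U,k))=U$: the inclusion $\subset$ holds by definition, and for $u\in U$ the sequence $s$ followed by $(u,k)$ lies in $N(s,U,k)$. This gives continuity and openness. Surjectivity is clear from one-term sequences.

(b) For every $v\in X_0$ the proper extensions of $v$ in $N(v,R,n+1)$ have a label $>n$, so $N(v,R,n+1)\cap X_{0,n}\subset\{v\}$. The other assertions are clear.

(c) Finite sequences, with the empty one as root, form a tree. Give the edge ending at $s$ the weight $2^{-m}$, where $m$ is the label of the last entry of $s$. For $s\ne s'$ let $\rho_0(s,s')>0$ be the maximal weight on the path from $s$ to $s'$, and put $\rho_0(s,s)=0$. The path from $s$ to $s''$ is contained in the union of the paths from $s$ to $s'$ and from $s'$ to $s''$, so $\rho_0$ is an ultrametric. For $u\in N(s,R,k)$ the path from $s$ to $u$ has only edges of weight at most $2^{-k}$, so $\rho_0(s,u)\le2^{-k}$. By the triangle inequality $\rho_0$ is continuous.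
\end{proof}

\section{A connected strongly \texorpdfstring{$\sigma$}{sigma}-discrete bridge}\label{sec:J}

\begin{proposition}\label{prop:J}
There are a connected strongly $\sigma$-discrete space $J$ with $|J|=\mathfrak c$ and a continuous injection $\kappa_J:J\to I^2$.
\end{proposition}

We look for $J=\{z_\alpha:\alpha<\mathfrak c\}$ inside a cube $I^T$ with $|T|=\mathfrak c$. For $J$ to be connected, it must not be covered by two disjoint open sets that both meet it. Such sets may be enlarged to regular open sets if $J$ is dense in $I^T$, and regular open sets in $I^T$ depend on only countably many coordinates. So there are only $\mathfrak c$ potential separations to consider, and we can let $z_\alpha$ defeat the $\alpha$th one. For $\sigma$-discreteness, each $z_\alpha$ gets private coordinates $(\alpha,m)$, $m\in\omega$. On these $z_\alpha$ equals $1$, while every other $z_\beta$ vanishes at $(\alpha,n(\beta))$ for some level $n(\beta)$ of its own. Finally, two coordinates $e_1,e_2$ are to make $\kappa_J$ injective, so $z_\alpha$ must avoid the fewer than $\mathfrak c$ earlier values of $(e_1,e_2)$ and still defeat its separation. The next lemma leaves enough room. One coordinate would not do: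 the sets $[0,\frac12)$ and $(\frac12,1]$ leave only one point of $I$. A separation of the square leaves $\mathfrak c$ points, and the cube $C$ below is harmless because it is connected.

\begin{lemma}\label{lem:square}
Let $C$ be a product of copies of $I$ (possibly a single point), let $U,V$ be disjoint nonempty open subsets of $I^2\times C$, and let $P\subset I^2$ be the projection of $(I^2\times C)\setminus(U\cup V)$. Then $|P|=\mathfrak c$.
\end{lemma}

\begin{proof}
Suppose $|P|<\mathfrak c$. We first show that $I^2\setminus P$ is path-connected. Let $u,v\in I^2\setminus P$ be distinct. The perpendicular bisector of $[u,v]$ contains a nondegenerate segment $L\subset I^2$ with one end at the midpoint of $[u,v]$. This is clear if the midpoint is in the interior of $I^2$; otherwise $u$ and $v$ lie on one side of the square, the midpoint is not a corner, and the bisector runs into the square. For distinct $l,l'\in L$ the segments $[u,l]$ and $[u,l']$ meet only in $u$, the segments $[l,v]$ and $[l',v]$ only in $v$, and $[u,l]$ and $[l',v]$ do not meet, since they lie on different sides of the bisector and touch it only in $l$ and $l'$, respectively. So each point of $P$ lies on at most one of the $\mathfrak c$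 paths $[u,l]\cup[l,v]$, $l\in L$, and one of these paths misses $P$.

For $q\in I^2\setminus P$ the connected set $\{q\}\times C$ lies in $U\cup V$, hence in exactly one of $U$ and $V$. Fix $c_0\in C$. The sets
\[
\{q\in I^2\setminus P:(q,c_0)\in U\}\quad\text{and}\quad\{q\in I^2\setminus P:(q,c_0)\in V\}
\]
are disjoint and relatively open, and they cover $I^2\setminus P$; so one of them is empty. If it is the second, then $\{q\}\times C\subset U$ for all $q\in I^2\setminus P$, and thus $V\subset P\times C$. But the projection of $V$ to $I^2$ is a nonempty open set, which has $\mathfrak c$ points, and it would be contained in $P$, a contradiction. If it is the first, exchange $U$ and $V$.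
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:J}]
Let $T=\{e_1,e_2\}\sqcup(\mathfrak c\times\omega)$. Call $(A,U,V)$ a \emph{triple} if $A\subset T$ is countable, $e_1,e_2\in A$, and $U,V$ are disjoint nonempty open subsets of $I^A$. Since $T$ has cardinality $\mathfrak c$, it has $\mathfrak c$ countable subsets, and each such $I^A$ is second countable and so has at most $\mathfrak c$ open subsets. Hence there are at most $\mathfrak c$ triples. We list them as $(A_\alpha,U_\alpha,V_\alpha)$, $\alpha<\mathfrak c$, so that every triple occurs and
\[
A_\alpha\cap(\{\alpha\}\times\omega)=\emptyset\qquad\text{for all }\alpha .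
\]
For this, start with a list in which every triple occurs $\mathfrak c$ times, and wherever the condition fails, replace the entry by a fixed triple with $A=\{e_1,e_2\}$. A given triple is lost at only countably many places, because its $A$ is countable.

\emph{Choice of $z_\alpha$.} Suppose $z_\beta\in I^T$ has been chosen for all $\beta<\alpha$. For $n\in\omega$ let
\[
F_n=\{y\in I^{A_\alpha}: y(\beta,n)=0\text{ whenever }(\beta,n)\in A_\alpha\}.
\]
If $z_\alpha$ is to have level $n$, then $z_\alpha|A_\alpha$ must lie in $F_n$. A given $F_n$ may miss $U_\alpha$ or $V_\alpha$. But a nonempty basic open box in $I^{A_\alpha}$ restricts only finitely many coordinates, and it meets $F_n$ whenever none of these has the form $(\beta,n)$, thus for all but finitely many $n$. Hence there is $n=n(\alpha)$ such that $F_n$ meets both $U_\alpha$ and $V_\alpha$. Now $F_n=I^2\times C$, with $I^2$ given by the coordinates $e_1,e_2$ and $C$ a cube or a point. By Lemma~\ref{lem:square}, applied to $U_\alpha\cap F_n$ and $V_\alpha\cap F_n$, the pairs $(y(e_1),y(e_2))$ with $y\in F_n\setminus(U_\alpha\cup V_\alpha)$ take $\mathfrak c$ values. Since $|\alpha|<\mathfrak c$, we may choose $y\in F_n\setminus(U_\alpha\cup V_\alpha)$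 with $(y(e_1),y(e_2))\ne(z_\beta(e_1),z_\beta(e_2))$ for all $\beta<\alpha$. Let $z_\alpha|A_\alpha=y$, let $z_\alpha(\alpha,m)=1$ for all $m$, and let $z_\alpha(t)=0$ for all other $t$. By the condition on the list this is consistent, and
\begin{equation}\label{eq:z}
z_\alpha|A_\alpha\notin U_\alpha\cup V_\alpha,\qquad z_\alpha(\beta,n(\alpha))=0\ \ (\beta\neq\alpha),\qquad z_\alpha(\alpha,m)=1\ \ (m\in\omega).
\end{equation}

Let $J=\{z_\alpha:\alpha<\mathfrak c\}\subset I^T$ and $\kappa_J(z)=(z(e_1),z(e_2))$. Then $J$ is Tychonoff, $\kappa_J$ is continuous and injective, and $|J|=\mathfrak c$.

\emph{Strongly $\sigma$-discrete.} The sets $J_n=\{z_\alpha:n(\alpha)\le n\}$ increase and cover $J$. By \eqref{eq:z} the open set $\{z:z(\beta,i)>0\text{ for all }i\le n\}$ contains $z_\beta$, and it contains no $z_\alpha\in J_n$ with $\alpha\ne\beta$. So $J_n$ is closed discrete in $J$.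

\emph{Dense in $I^T$.} Let $O=\{z:z|A_0\in O'\}$ with $A_0\subset T$ finite, $e_1,e_2\in A_0$, and $O'\subset I^{A_0}$ nonempty open. Choose a nonempty open $U$ with $\overline U\subset O'$ and $\overline U\neq I^{A_0}$, and put $V=I^{A_0}\setminus\overline U$. If $(A_0,U,V)$ is the $\alpha$th triple, then $z_\alpha|A_0\in\overline U\setminus U\subset O'$, so $z_\alpha\in O$.

\emph{Connected.} Suppose $J=C\sqcup D$ with $C,D$ nonempty and open in $J$. Choose open $C',D'\subset I^T$ with $C'\cap J=C$ and $D'\cap J=D$. The open set $C'\cap D'$ misses the dense set $J$, so $C'\cap D'=\emptyset$. Let $C''=\operatorname{int}\overline{C'}\supset C'$ and $D''=\operatorname{int}\overline{D'}\supset D'$. As $D'$ is open, it is disjoint from $\overline{C'}$, hence from $C''$; as $C''$ is open, it is disjoint from $\overline{D'}$, hence from $D''$.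

We claim that $C''$ and $D''$ depend on countably many coordinates. Every disjoint family of nonempty basic open boxes in $I^T$ is countable, because the product of the Lebesgue measures is a probability measure that is positive on each box. A maximal disjoint family of nonempty basic boxes contained in $C'$ is therefore countable, and by maximality its union is dense in $C'$; likewise for $D'$. So there are a countable $A\subset T$ with $e_1,e_2\in A$ and open $G,H\subset I^A$ such that, with $\pi_A:I^T\to I^A$ the projection, $C''=\operatorname{int}\overline{\pi_A^{-1}(G)}$ and $D''=\operatorname{int}\overline{\pi_A^{-1}(H)}$. Since $\pi_A$ is an open continuous surjection, preimages under $\pi_A$ commute with closure and interior. Hence $C''=\pi_A^{-1}(U)$ and $D''=\pi_A^{-1}(V)$ with $U=\operatorname{int}\overline G$ and $V=\operatorname{int}\overline H$, and $U,V$ are open, nonempty and disjoint. If $(A,U,V)$ is the $\alpha$th triple, then $z_\alpha\notin C''\cup D''\supset C\cup D=J$ by \eqref{eq:z}, a contradiction.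
\end{proof}

From now on we fix $J$, $\kappa_J$ and increasing closed discrete sets $J_n$ covering $J$, as in the proof. We also fix distinct $a,b\in J$ and a continuous $\tau:J\to I$ with $\tau(a)=0$ and $\tau(b)=1$. Put $J^\circ=J\setminus\{a,b\}$ and $\eta(j)=\min(|\kappa_J(j)-\kappa_J(a)|,|\kappa_J(j)-\kappa_J(b)|)$. Since $\kappa_J$ is injective, the continuous function $\eta$ vanishes exactly at $a$ and $b$.

\section{Building bridges inside the fibers}\label{sec:X}

Let $R$ be a topological ring, with $X_0,X_{0,n},\rho_0,p_0$ from Section~\ref{sec:X0}. Put
\[
Q=\{(y,y')\in X_0^2:\ y\neq y',\ p_0(y)=p_0(y')\},\qquad X=X_0\sqcup(Q\times J^\circ).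
\]
For $q=(y,y')\in Q$ define $i_q:J\to X$ by $i_q(a)=y$, $i_q(b)=y'$, and $i_q(j)=(q,j)$ for $j\in J^\circ$. Give $X$ the final topology for the inclusion $X_0\to X$ and all $i_q$: a set is open (closed) in $X$ iff its trace on $X_0$ is open (closed) in $X_0$ and all its preimages under the maps $i_q$ are open (closed) in $J$. A map $g$ on $X$ is continuous iff $g|X_0$ is continuous on $X_0$ and all $g\circ i_q$ are continuous. So to define a continuous map on $X$ we give it on $X_0$ and on each bridge, with matching values at the ends $a$ and $b$.

\begin{proposition}\label{prop:X}
\begin{enumerate}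
\item[(a)] The sets $X_n=X_{0,n}\cup(Q\times(J_n\setminus\{a,b\}))$, $n\ge1$, increase, cover $X$, and are closed discrete.
\item[(b)] $X$ is Tychonoff.
\item[(c)] $X$ has a continuous metric $\rho$.
\item[(d)] The map $p:X\to R$ with $p|X_0=p_0$ and $p(i_q(j))=p_0(y)$ for $q=(y,y')$ is well defined and continuous.
\item[(e)] If $R$ is connected, then $X$ is connected.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $D\subset X_n$. Then $D\cap X_0\subset X_{0,n}$ is closed in $X_0$. For $q\in Q$ the set $i_q^{-1}(D)$ is contained in the closed discrete set $J_n\cup\{a,b\}$, so it is closed in $J$. Hence all subsets of $X_n$ are closed in $X$. In particular points of $X$ are closed, and $X_n$ is closed discrete. The other assertions are clear.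

(b) Points are closed by (a). Let $z\in W$ with $W$ open; we need a continuous $g:X\to I$ with $g(z)=1$ and $g=0$ off $W$.

Let $z=(q,j)$ with $j\in J^\circ$. Take a continuous $h:J\to I$ with $h(j)=1$ and $h=0$ off $i_q^{-1}(W)\cap J^\circ$. Put $g\circ i_q=h$, and $g=0$ elsewhere; since $h(a)=h(b)=0$, this is well defined and continuous.

Let $z\in X_0$. Take a continuous $g_0:X_0\to I$ with $g_0(z)=1$ and $g_0=0$ off $W\cap X_0$. We extend $g_0$ over the bridges. Let $q=(y,y')\in Q$. If $y\in W$, take a continuous $h_a:J\to I$ with $h_a(a)=1$ and $h_a=0$ off $i_q^{-1}(W)\setminus\{b\}$; if $y\notin W$, let $h_a=0$. If $y'\in W$, take a continuous $h_b:J\to I$ with $h_b(b)=1$ and $h_b=0$ off $i_q^{-1}(W)\setminus\{a\}$; if $y'\notin W$, let $h_b=0$. Put $g|X_0=g_0$ and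
\[
g\circ i_q=\max\bigl(g_0(y)h_a,\ g_0(y')h_b\bigr).
\]
Since $h_b(a)=0$, the right side at $a$ is $g_0(y)h_a(a)$, which is $g_0(y)$ if $y\in W$, and is $0=g_0(y)$ if $y\notin W$. In the same way the value at $b$ is $g_0(y')$. So $g$ is well defined and continuous, $g(z)=1$, and $g=0$ off $W$.

(c) Let $\kappa_0:X_0\to\ell_\infty(X_0)$, $\kappa_0(x)=\rho_0(x,\cdot)$. Since $\rho_0$ is a bounded metric, $\kappa_0$ is isometric for $\rho_0$, hence injective, and it is continuous because $\rho_0$ is. Let $(e_q)_{q\in Q}$ be the unit vectors in $\ell_\infty(Q)$. For $q=(y,y')$ and $j\in J$ put
\begin{align*}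
\kappa|X_0&=\kappa_0, &\kappa(i_q(j))&=(1-\tau(j))\kappa_0(y)+\tau(j)\kappa_0(y')\in\ell_\infty(X_0),\\
\Psi|X_0&=0, &\Psi(i_q(j))&=\eta(j)\,e_q\in\ell_\infty(Q),\\
\theta|X_0&=0, &\theta(i_q(j))&=\eta(j)\,\kappa_J(j)\in\mathbb R^2 .
\end{align*}
The values at $a$ and $b$ match, since $\tau(a)=0$, $\tau(b)=1$ and $\eta(a)=\eta(b)=0$. So these are well defined continuous maps on $X$. Together they are injective: $\Psi(z)=0$ iff $z\in X_0$, and on $X_0$ the map $\kappa=\kappa_0$ is injective; if $z=(q,j)$ with $j\in J^\circ$, then $\Psi(z)$ determines $q$ and $\eta(j)>0$, and then $\theta(z)$ determines $\kappa_J(j)$ and hence $j$. Let $\rho$ be the pullback of the max-norm metric under $(\kappa,\Psi,\theta)$.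

(d) The map $p\circ i_q$ is constant with value $p_0(y)=p_0(y')$, and $p_0$ is continuous.

(e) Let $C\subset X$ be clopen. Each connected set $i_q(J)$ lies in $C$ or misses $C$. Any two distinct points of $X_0$ in the same fiber of $p_0$ are the ends of such a set, so they are both in $C$ or both outside $C$. Hence $p_0(C\cap X_0)$ and $p_0(X_0\setminus C)$ are disjoint. They cover $R$, and they are open because $p_0$ is open. As $R$ is connected, $C\cap X_0$ is $\emptyset$ or $X_0$. Every $i_q(J)$ meets $X_0$, so $C$ is $\emptyset$ or $X$.
\end{proof}

The map $p$ itself need not be open. It will be enough that its restriction $p_0$ is open on $X_0$ and that the inclusion $X_0\to X$ is continuous.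

\section{From spaces to rings}\label{sec:ring}

We now turn spaces over $R$ into rings over $R$. The statement is made so that it applies both to $X$ and, for disconnected $R$, to $X_0$ alone.

\begin{proposition}\label{prop:ring}
Let $R\ne\{0\}$ be a topological ring, with $X_0$ and $p_0$ from Section~\ref{sec:X0}. Let $Z$ be a space such that
\begin{enumerate}
\item[(i)] $Z$ is the union of an increasing sequence $Z_1\subset Z_2\subset\cdots$ of closed discrete sets;
\item[(ii)] $Z$ has a continuous metric $\rho$;
\item[(iii)] $X_0\subset Z$ as sets, the inclusion $X_0\to Z$ is continuous, and $p_0$ extends to a continuous map $p:Z\to R$.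
\end{enumerate}
Then there are a strongly $\sigma$-discrete topological ring $S$ and an open continuous surjective ring homomorphism $f:S\to R$ with properties \textup{(1)}, \textup{(3)} and \textup{(4)} of Theorem~\ref{thm:B}, and $|S|\le\max(|Z|,\aleph_0)$. If $Z$ is connected, then $S$ is connected.
\end{proposition}

The rest of this section is the proof.

\subsection*{The ring and the homomorphism}

Let $*$ be the one-term sequence $((0_R,0))\in X_0$, so $p(*)=0$. If $R$ has an identity (the \emph{unital case}), let also $e=((1_R,0))\in X_0$, so $p(e)=1_R$; then $e\neq*$ as $R\neq\{0\}$. Put $Y=\{*,e\}$ in the unital case and $Y=\{*\}$ otherwise.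

Let $S$ be the free ring on the set $Z\setminus Y$: free commutative if $R$ is commutative, free associative otherwise; with identity in the unital case, without identity otherwise. Thus elements of $S$ are finite integer combinations of words in the letters $Z\setminus Y$. In the commutative case words are considered up to the order of the letters, i.e.\ they are monomials. The empty word $1$ is admitted exactly in the unital case. The \emph{letters} of $g\in S$ are those that occur in a word with nonzero coefficient in $g$. Clearly $|S|\le\max(|Z|,\aleph_0)$. Define
\[
\iota:Z\to S,\qquad \iota(z)=z\ \ (z\notin Y),\qquad\iota(*)=0,\qquad \iota(e)=1\ \text{ (unital case)}.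
\]
Let $f:S\to R$ be the homomorphism (unital in the unital case) with $f(z)=p(z)$ for $z\in Z\setminus Y$. By the choice of $*$ and $e$ we have $f\circ\iota=p$, and $f$ is onto since $p$ is. Properties (3) and (4) hold by construction.

The reason for identifying $e$ with the identity is connectedness: in $\mathbb Z\times S'$ with discrete $\mathbb Z$, the usual way of adjoining an identity to a ring $S'$, the identity is cut off from $0$. Here the space $Z$, when connected, joins $0=\iota(*)$ to $1=\iota(e)$.

\subsection*{Homomorphisms into \texorpdfstring{$\ell^1$}{l1}-algebras}

For $l\ge0$ let $F_l$ be the free monoid on $t_1,\dots,t_l$, or the free commutative monoid if $R$ is commutative; its identity is the empty word $1$. Let $\ell^1(F_l)$ be the space of sums $\sum_{w\in F_l}c_ww$ with $c_w\in\mathbb R$ and $\|\sum c_ww\|=\sum|c_w|<\infty$, with the product extending that of $F_l$. The norm is submultiplicative, so this is a Banach algebra, commutative if $R$ is.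

Let $d$ be a continuous pseudometric on $Z$. Let $\mathcal T_d$ be the set of all tuples $\Phi=(\omega,\varphi_1,\dots,\varphi_l)$, $l\ge0$, of functions $Z\to[0,1]$ that are $1$-Lipschitz with respect to $d$, such that
\begin{itemize}
\item at each point of $Z$ at most one of $\omega,\varphi_1,\dots,\varphi_l$ is nonzero;
\item all of them vanish at $*$;
\item in the unital case $\omega(e)=1$, and in the nonunital case $\omega$ is identically $0$.
\end{itemize}
For $\Phi\in\mathcal T_d$ put
\[
N_\Phi(z)=\omega(z)1+\sum_{i=1}^l\varphi_i(z)t_i\in\ell^1(F_l).
\]
At most one summand is nonzero, so $\|N_\Phi(z)\|\le1$. For two points $z,z'$, at most two of the functions are nonzero at $z$ or at $z'$, so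
\begin{equation}\label{eq:lip}
\|N_\Phi(z)-N_\Phi(z')\|=|\omega(z)-\omega(z')|+\sum_i|\varphi_i(z)-\varphi_i(z')|\le2d(z,z').
\end{equation}
Both bounds are independent of $l$, thanks to the disjoint supports. Moreover $N_\Phi(*)=0$. In the unital case $\omega(e)=1$ forces $\varphi_i(e)=0$ for all $i$, so $N_\Phi(e)=1$. Let $B_d$ be the $\ell_\infty$-sum over $\Phi=(\omega,\varphi_1,\dots,\varphi_l)\in\mathcal T_d$ of the algebras $\ell^1(F_l)$. This is a Banach algebra (the zero algebra if $\mathcal T_d=\emptyset$), commutative if $R$ is. Since $S$ is free, there is a homomorphism $\pi_d:S\to B_d$, unital in the unital case, with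
\[
\pi_d(\iota(z))=(N_\Phi(z))_{\Phi\in\mathcal T_d}\qquad(z\in Z).
\]
Indeed, it exists with these values on $Z\setminus Y$, and for $z\in Y$ the formula holds by the values of $N_\Phi$ at $*$ and $e$.

\begin{lemma}[Detection]\label{lem:detect}
Let $M\subset Z\setminus Y$ be finite, and let $d$ be a continuous pseudometric on $Z$ with $d(u,v)\ge2$ for all distinct $u,v\in M\cup Y$. If $0\neq u\in S$ has all its letters in $M$, then $\|\pi_d(u)\|\ge1$.
\end{lemma}

\begin{proof}
Let $M=\{y_1,\dots,y_l\}$ with distinct $y_i$. Put $\varphi_i(z)=\max(0,1-d(z,y_i))$; put $\omega(z)=\max(0,1-d(z,e))$ in the unital case and $\omega=0$ in the nonunital case. These functions are $1$-Lipschitz. Two of them cannot be nonzero at the same point, since their centers are at distance at least $2$. They vanish at $*$, which has distance at least $2$ from the centers, and $\omega(e)=1$ in the unital case. So $\Phi=(\omega,\varphi_1,\dots,\varphi_l)\in\mathcal T_d$. As $\varphi_i(y_i)=1$, all the other functions vanish at $y_i$, so $N_\Phi(y_i)=t_i$. Hence the $\Phi$-component of $\pi_d$ maps $u=u(y_1,\dots,y_l)$ to $u(t_1,\dots,t_l)$, which has the same integer coefficients. Its norm is the sum of their absolute values,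 which is at least $1$.
\end{proof}

\subsection*{The topology of \texorpdfstring{$S$}{S}}

Give $S$ the coarsest topology for which $f$ and all $\pi_d$, with $d$ a continuous pseudometric on $Z$, are continuous.

\emph{$S$ is a Tychonoff topological ring with property \textup{(1)}.} Consider the homomorphism $S\to\prod_{k\ge1}B_{k\rho}$, $u\mapsto(\pi_{k\rho}(u))_k$, which is continuous. If $u\ne0$ has letter set $M$, then $M\cup Y$ is finite and $\rho$ is a metric, so distinct points of $M\cup Y$ have $k\rho$-distance at least $2$ for large $k$. By Lemma~\ref{lem:detect}, $\pi_{k\rho}(u)\neq0$. So the homomorphism is injective, which is property (1). It also follows that the homomorphism from $S$ to the product of the topological ring $R$ and all Banach algebras $B_d$ is injective. By the choice of the topology it is an embedding, so $S$ is a topological ring, and it is Tychonoff as a subspace of a product of Tychonoff spaces.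

\emph{$\iota$ is continuous.} Indeed $f\circ\iota=p$ is continuous, and $\|\pi_d\iota(z)-\pi_d\iota(z')\|\le2d(z,z')$ by \eqref{eq:lip}, with $d$ continuous.

\emph{$f$ is open.} Let $O$ be an open neighborhood of $0$ in $S$. By (iii) and continuity of $\iota$, the set $G=\{x\in X_0:\iota(x)\in O\}$ is open in $X_0$, and it contains $*$. As $p_0$ is open, $p_0(G)$ is an open neighborhood of $p_0(*)=0$ in $R$, and $p_0(G)=f(\iota(G))\subset f(O)$. So $f$ maps neighborhoods of $0$ to neighborhoods of $0$. Since $f$ is additive, it is open.

\emph{If $Z$ is connected, then $S$ is connected.} For $n\ge1$ the set $P_n=\{\iota(z_1)\cdots\iota(z_n):z_i\in Z\}$ is a continuous image of $Z^n$, so it is connected, and it contains $0=\iota(*)^n$. So $P=\bigcup_nP_n$ is connected. It contains $0$ and all nonempty words, and in the unital case also $1=\iota(e)$. For $k\ge1$ the set of all $u_1+\dots+u_k-v_1-\dots-v_k$ with $u_i,v_i\in P$ is a continuous image of $P^{2k}$, so it is connected, and it contains $0$. The union of these sets over $k$ is $S$.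

\subsection*{\texorpdfstring{$S$}{S} is strongly \texorpdfstring{$\sigma$}{sigma}-discrete}

For $N\ge1$ let $E_N$ be the set of all $h\in S$ whose letter set $B$ satisfies
\[
B\subset Z_N\qquad\text{and}\qquad \rho(u,v)\ge\tfrac1N\ \text{ for distinct }u,v\in B\cup Y .
\]
Letter sets are finite, the sets $Z_N$ increase and cover $Z$, and $\rho$ is a metric; hence $S=\bigcup_NE_N$. It remains to show that each $E_N$ is closed discrete, i.e.\ that for every $g\in S$ there is an open $O\ni g$ with $O\cap E_N\subset\{g\}$.

Let $A$ be the letter set of $g$. For $a\in A$ the set $Z_N\setminus\{a\}$ is closed in $Z$, because $Z_N$ is closed discrete. Since $Z$ is Tychonoff, there is a continuous $\psi_a:Z\to I$ with $\psi_a(a)=1$ and $\psi_a=0$ on $Z_N\setminus\{a\}$. Choose $0<\varepsilon\le1/N$ such that distinct points of the finite set $A\cup Y$ have $\rho$-distance at least $\varepsilon$, and put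
\[
d(u,v)=\frac2\varepsilon\max\Bigl(\rho(u,v),\ \max_{a\in A}|\psi_a(u)-\psi_a(v)|\Bigr),\qquad O=\{g'\in S:\|\pi_d(g'-g)\|<1\}
\]
(the second term in the maximum is absent if $A=\emptyset$). Then $d$ is a continuous pseudometric, chosen in terms of $g$ and $N$ only, and $O$ is an open set containing $g$.

Let $h\in E_N$ with letter set $B$. We show that distinct points of $A\cup B\cup Y$ have $d$-distance at least $2$. For two points of $A\cup Y$ this holds by the choice of $\varepsilon$, and for two points of $B\cup Y$ because $h\in E_N$ and $1/N\ge\varepsilon$. The remaining pairs are $a\in A\setminus B$ and $b\in B\setminus A$. For these $b\in Z_N\setminus\{a\}$, so $|\psi_a(a)-\psi_a(b)|=1\ge\varepsilon$. Now the letters of $h-g$ lie in $A\cup B$, and Lemma~\ref{lem:detect} with $M=A\cup B$ shows that $\|\pi_d(h-g)\|\ge1$ if $h\ne g$. So $O\cap E_N\subset\{g\}$, and the proof of Proposition~\ref{prop:ring} is complete.\qed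

\section{Proof of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $R\ne\{0\}$ be connected. By Proposition~\ref{prop:X} the space $Z=X$ with $Z_n=X_n$, $\rho$ and $p$ satisfies the hypotheses of Proposition~\ref{prop:ring}, and it is connected. This gives a connected strongly $\sigma$-discrete ring $S$ and an open continuous surjective homomorphism $f$ with properties (1), (3) and (4). For (2), note that $|R|\ge\mathfrak c$ by Lemma~\ref{lem:basic}(a). So $X_0$, the set of nonempty finite sequences in $R\times\mathbb N$, has cardinality $|R|$. Hence $|Q|\le|R|$ and $|X|\le|R|+|R|\cdot\mathfrak c=|R|$, so $|S|\le|R|$. Any ring mapping onto $R$ has at least $|R|$ elements; so $|S|=|R|$, and no smaller cardinality is possible.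

Now let $R\ne\{0\}$ be arbitrary. By Proposition~\ref{prop:X0} the space $Z=X_0$ with $Z_n=X_{0,n}$, $\rho=\rho_0$ and $p=p_0$ satisfies the hypotheses of Proposition~\ref{prop:ring}, which gives the last statement. For $R=\{0\}$ the identity map of $\{0\}$ has the required properties (1) and (3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $R=\{0\}$, take $S=\{0\}$. Otherwise apply Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SCT} \emph{Strengthening Connected Tychonoff Topologies}, \texttt{https://riunet.upv.es:443/bitstream/handle/10251/82060/}\allowbreak\texttt{2058-6444-1-SM.pdf?isAllowed=y\&sequence=1}.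
\end{thebibliography}

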